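# Banach spaces all of whose non-separable subspaces have a projectional resolution of the identity

## 1. Projectional resolutions on all subspaces, and countable supports

A projectional resolution of the identity is a long increasing chain of norm-one projections that exhausts a non-separable Banach space through pieces of smaller density. Suppose that a Banach space $X$ is so rich in such chains that *every* non-separable subspace of $X$, with the norm it inherits, has one. Must the dual unit ball of $X$ be describable by countably supported families of numbers? The problem is posed in http://www.karlin.mff.cuni.cz/%7Ekalenda/pap/hab.pdf.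

The answer one would first guess is yes, because of a known criterion, quoted below as (F2), of just this shape. The guess is right, and these notes prove it. But there is a reason to hesitate: the criterion allows us to renorm the space, and the present hypothesis does not. So we first make the guess precise and test it.

Banach spaces are over $\mathbb K\in\{\mathbb R,\mathbb C\}$, "subspace" means closed linear subspace with the restricted norm, and $\operatorname{dens}X$ is the least cardinality of a dense subset.

**Definition (PRI).** Let $\operatorname{dens}X=\kappa>\omega$. A *projectional resolution of the identity* on $X$ is a family of bounded linear projections $(P_\alpha)_{\omega\le\alpha\le\kappa}$ on $X$ such that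

1. $P_\omega=0$ and $P_\kappa=\mathrm{Id}_X$;
2. $\|P_\alpha\|=1$ for $\alpha\in(\omega,\kappa]$;
3. $P_\alpha P_\beta=P_\beta P_\alpha=P_\alpha$ whenever $\omega\le\alpha\le\beta\le\kappa$;
4. $\operatorname{dens}P_\alpha X\le\operatorname{card}\alpha$;
5. $P_\mu X=\overline{\bigcup_{\alpha<\mu}P_\alpha X}$ for every limit ordinal $\mu\in(\omega,\kappa]$.

For example, on $\ell_2(\omega_1)$, $c_0(\omega_1)$ or $\ell_1(\omega_1)$ put $P_\omega=0$ and, for $\alpha>\omega$, let $P_\alpha x=x|_\alpha$ be the vector that agrees with $x$ at coordinates $\gamma<\alpha$ and vanishes at the others. Conditions (i)–(v), that is, items 1–5, are immediate.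

**Definition (Corson, WLD).** A compact space is *Corson* if it is homeomorphic to a set $K'\subset\mathbb R^\Gamma$, for some $\Gamma$, such that each $x\in K'$ has only countably many nonzero coordinates. A Banach space $X$ is *weakly Lindelöf determined* (WLD) if $(B_{X^*},w^*)$ is Corson.

For example, every compact subset of $\mathbb R^{\mathbb N}$ is Corson, and so is $\{0\}\cup\{e_\gamma:\gamma\in\Gamma\}\subset\mathbb R^\Gamma$. Two known facts surround the question.

* (F1) Every WLD space of density $>\omega$ admits a PRI.
* (F2) $X$ is WLD if and only if every non-separable Banach space *isomorphic* to a complemented subspace of $X$ admits a PRI.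

**Definition (H).** A Banach space $X$ has (H) if every non-separable subspace of $X$ admits a PRI. Property (H) passes to subspaces.

**Theorem 1.** Let $X$ be a real or complex Banach space with (H). Then $X$ is WLD. More precisely, there is a linearly dense set $\Gamma\subset X$ such that $\{x\in\Gamma:f(x)\ne0\}$ is countable for every $f\in X^*$.

We call a set $\Gamma$ as in Theorem 1 *countably supporting*. For example, $\{e_\gamma\}$ is countably supporting in $\ell_2(\omega_1)$ and in $c_0(\omega_1)$, since the elements of the duals $\ell_2(\omega_1)$ and $\ell_1(\omega_1)$ have countable supports. A countable dense subset is countably supporting in any separable space.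

**Lemma 2.** A Banach space with a countably supporting set $\Gamma$ is WLD.

*Proof.* Map $h\in B_{X^*}$ to $(h(x))_{x\in\Gamma}$, or to the family of real and imaginary parts of these numbers in the complex case. The map is $w^*$-continuous, and it is injective because $\Gamma$ is linearly dense. Since $B_{X^*}$ is $w^*$-compact, it is a homeomorphism onto its image, whose elements have countable supports. $\square$

The converse of Theorem 1 is standard and will not be used: if $X$ is WLD and $Y\subset X$, then $B_{Y^*}$ is a continuous image of the Corson compact $B_{X^*}$, hence Corson, so $Y$ is WLD and (F1) gives a PRI if $Y$ is non-separable.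

## 2. The guess on $\ell_2(\omega_1)$, $C[0,\omega_1]$ and $\ell_1(\omega_1)$

In $\ell_2(\omega_1)$ the guess is consistent: every non-separable subspace is a Hilbert space with an orthonormal basis indexed by $\omega_1$, so it has the coordinate PRI, and the space is WLD by Lemma 2. The interesting tests are spaces that have a PRI but are not WLD. For them the guess predicts a bad subspace. To recognize non-WLD spaces we use the following.

**Lemma 3.** If $K$ is a subset of a Corson compact space, $A\subset K$, and $x\in K$ lies in the closure of $A$, then some sequence in $A$ converges to $x$.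

*Proof.* View $K$ inside $\mathbb R^\Gamma$ with countable supports. Choose $a_n\in A$ recursively: enumerate the supports of $x,a_1,\dots,a_{n-1}$, and let $a_n$ satisfy $|a_n(\gamma)-x(\gamma)|<1/n$ for the first $n$ elements $\gamma$ of each of these enumerations. If $\gamma$ is in the support of $x$ or of some $a_j$, then $a_n(\gamma)\to x(\gamma)$. For all other $\gamma$, $a_n(\gamma)=0=x(\gamma)$. So $a_n\to x$. $\square$

**Set-theoretic vocabulary.** A set $C\subset\omega_1$ is a *club* if it is unbounded and contains the supremum of each of its nonempty countable subsets. Countable intersections of clubs are clubs, and the limit ordinals form a club. A set is *stationary* if it meets every club. It is then unbounded, its intersection with a club is stationary, and if it is split into countably many pieces, one piece is stationary. Fodor's lemma says that a function $\beta$ on a stationary set with $\beta(\alpha)<\alpha$ is constant on a stationary subset.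

**Definition (filtration).** A *filtration* of $W$ is an increasing family $(W_\alpha)_{\alpha_0\le\alpha<\omega_1}$ of separable subspaces with union $W$ such that $W_\mu=\overline{\bigcup_{\alpha<\mu}W_\alpha}$ for limit $\mu>\alpha_0$.

For example, $(c_0(\alpha))_{\omega\le\alpha<\omega_1}$ is a filtration of $c_0(\omega_1)$. Every separable subset of $W$ lies in some $W_\alpha$, because a countable dense subset of it does and $W_\alpha$ is closed.

**Lemma 4.** Two filtrations $(W_\alpha)$, $(W'_\alpha)$ of the same space agree on a club.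

*Proof.* Let $C$ be the set of limit ordinals $\mu$, above both starting indices, such that for every admissible $\alpha<\mu$ there is $\beta<\mu$ with $W_\alpha\subset W'_\beta$ and $W'_\alpha\subset W_\beta$. It contains the suprema of its countable subsets. It is unbounded: starting from any $\mu_0$ above both starting indices choose $\mu_0<\mu_1<\cdots$ with $W_{\mu_k}\subset W'_{\mu_{k+1}}$ and $W'_{\mu_k}\subset W_{\mu_{k+1}}$. Then $\sup\mu_k\in C$. For $\mu\in C$ both $W_\mu$ and $W'_\mu$ are closures of unions over $\alpha<\mu$, and each union contains the other. $\square$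

**Definition (resolution).** A *resolution* on $W$ is a family $(R_\alpha)_{\alpha_0\le\alpha<\omega_1}$ of projections with $\|R_\alpha\|\le1$ and $R_\alpha R_\beta=R_{\min(\alpha,\beta)}$ such that $(R_\alpha W)$ is a filtration of $W$. Put
$$S_W=\{h\in W^*:\ h=hR_\alpha\text{ for some }\alpha\}.$$

**Lemma 5.** (a) Let $R$ and $R_\beta$ ($\beta$ in a linearly ordered index set) be projections of norm $\le1$ with $R_\beta R=R_\beta$, with ranges $R_\beta X$ increasing in $\beta$ and $RX=\overline{\bigcup_\beta R_\beta X}$. Then $R_\beta x\to Rx$ for every $x$.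
(b) If $(P_\alpha)_{\omega\le\alpha\le\omega_1}$ is a PRI on a space $X$ of density $\omega_1$, then $(P_\alpha)_{\omega<\alpha<\omega_1}$ is a resolution on $X$, and $P_\beta x\to P_\mu x$ as $\beta\uparrow\mu$ for limit $\mu\in(\omega,\omega_1]$.

*Proof.* (a) Given $\varepsilon>0$ choose $\beta$ and $u\in R_\beta X$ with $\|u-Rx\|<\varepsilon$. For $\gamma\ge\beta$ we have $R_\gamma u=u$, so $\|R_\gamma x-Rx\|=\|R_\gamma Rx-Rx\|\le\|R_\gamma(Rx-u)\|+\|u-Rx\|<2\varepsilon$.
(b) $P_\alpha X$ is separable for $\alpha<\omega_1$ by item 4. The union $\bigcup_{\alpha<\omega_1}P_\alpha X$ is closed, since a convergent sequence from it lies in one $P_\alpha X$, and it is dense by item 5, so it is $X$. Continuity at limits is item 5, and the convergence is (a). $\square$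

On $\ell_2(\omega_1)$ with coordinate projections $S=X^*$, since each functional lives on countably many coordinates. On $\ell_1(\omega_1)$ the sum functional $\mathbf 1(x)=\sum_\gamma x_\gamma$ is not in $S$.

**The space $C[0,\omega_1]$.** For $\omega<\alpha\le\omega_1$ let $(P_\alpha x)(\gamma)=x(\min(\gamma,\alpha))$, and $P_\omega=0$. The range of $P_\alpha$ consists of the functions constant on $[\alpha,\omega_1]$. It is isometric to $C[0,\alpha]$, which is separable for $\alpha<\omega_1$ because $[0,\alpha]$ is then compact and metrizable. Continuity of $x$ at a limit $\mu$ gives item 5: if $|x(\gamma)-x(\mu)|<\varepsilon$ on $(\beta,\mu]$ and $x$ is constant on $[\mu,\omega_1]$, then $\|x-P_{\beta'}x\|\le2\varepsilon$ for $\beta'\in(\beta,\mu)$ with $\beta'>\omega$. So $C[0,\omega_1]$ has a PRI. It is not WLD: $\alpha\mapsto\delta_\alpha$ embeds $[0,\omega_1]$ in the dual ball, and $\omega_1$ is in the closure of $[0,\omega_1)$ but is not the limit of a sequence from it, against Lemma 3.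

The guess predicts a subspace without a PRI. The functional $\delta_{\omega_1}$ is not in $S$, since $\delta_{\omega_1}P_\alpha=\delta_\alpha$. Consider the hyperplane
$$Y=\ker\delta_{\omega_1}=\{y\in C[0,\omega_1]:y(\omega_1)=0\}.$$
For $\omega\le\alpha<\omega_1$ let $Y_\alpha$ be the set of $y\in Y$ that vanish on $[\alpha,\omega_1]$. This is a filtration of $Y$. Indeed, $Y_\alpha$ is separable. Each $y\in Y$ satisfies $|y|<1/n$ on some $(\beta_n,\omega_1]$ with $\beta_n<\omega_1$, so $y$ vanishes beyond $\sup\beta_n$. For limit $\mu$ and $y\in Y_\mu$ we have $y(\mu)=0$, so $|y|<\varepsilon$ on some $(\beta,\mu]$ with $\beta<\mu$, and $y1_{[0,\beta]}\in Y_{\beta+1}$ is within $\varepsilon$ of $y$; we may take $\beta\ge\omega$. Also $Y$ is non-separable: the functions $1_{[0,\beta]}$ are at mutual distance $1$. If $Y$ had a PRI, then by Lemmas 4 and 5 there would be a limit $\alpha$ and a projection $Q$ of norm $\le1$ of $Y$ onto $Y_\alpha$. Put $z=1_{[0,\alpha]}\in Y$ and $q=Qz$. As $q(\alpha)=0$, there is a successor ordinal $\gamma<\alpha$ with $|q(\gamma)|<\frac12$. The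 function $1_{\{\gamma\}}$ is in $Y_\alpha$, so
$$1=\|z-2\cdot1_{\{\gamma\}}\|\ge\|Q(z-2\cdot1_{\{\gamma\}})\|\ge|q(\gamma)-2|>\tfrac32,$$
which is absurd. So $Y$ has no PRI: the guess survives.

**The space $\ell_1(\omega_1)$.** It has the coordinate PRI and is not WLD: in the dual ball $B_{\ell_\infty(\omega_1)}$, where $w^*$-convergence implies coordinatewise convergence, $\mathbf 1$ is in the $w^*$-closure of the finitely supported $0$-$1$ vectors (on the ball the two topologies agree) but is not a limit of a sequence of them. Again the guess predicts a subspace without a PRI, and here it is not visible, as we see next.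

## 3. The hyperplane $\ker f$, and two spaces where it has a PRI

Let $\operatorname{dens}X=\omega_1$, with a PRI $(P_\alpha)$ and the set $S=S_X$ of its resolution. The next lemma says that Theorem 1 for $X$ would follow from $S=X^*$.

**Lemma 6.** (a) Let $(P_\alpha)_{\omega\le\alpha\le\kappa}$ be a PRI on $W$, and for $\omega\le\alpha<\kappa$ let $\Gamma_\alpha$ be linearly dense in $(P_{\alpha+1}-P_\alpha)W$. Then $\Gamma=\bigcup_\alpha\Gamma_\alpha$ is linearly dense in $W$.
(b) If $\kappa=\omega_1$ and $S_W=W^*$, then $W$ has a countably supporting set.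

*Proof.* (a) By transfinite induction, $P_\alpha W\subset\overline{\operatorname{span}}\,\Gamma$ for all $\alpha\le\kappa$: this is clear for $P_\omega=0$, successors use $P_{\alpha+1}W=P_\alpha W+(P_{\alpha+1}-P_\alpha)W$, and limits use item 5. Take $\alpha=\kappa$.
(b) Let $\Gamma_\alpha$ be a countable dense subset of the separable space $(P_{\alpha+1}-P_\alpha)W$. If $f=fP_\alpha$ with $\alpha<\omega_1$, then for $\beta\ge\alpha$ we have $f(P_{\beta+1}-P_\beta)=fP_\alpha(P_{\beta+1}-P_\beta)=0$. So $f$ is nonzero only at points of $\Gamma_\beta$ with $\beta<\alpha$, and these are countably many. $\square$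

The sensible first approach is therefore: if $f\in X^*\setminus S$, show that the subspace $\ker f$ has no PRI, as happened for $\delta_{\omega_1}$ on $C[0,\omega_1]$. In general this fails, in two ways.

*First failure.* Let $f=\mathbf 1$ on $\ell_1(\omega_1)$ and $Y=\ker\mathbf 1$. For $\omega<\alpha<\omega_1$ put
$$Q_\alpha x=x|_\alpha-\Big(\sum_{\gamma<\alpha}x_\gamma\Big)e_0 ,\qquad x\in Y.$$
Since $\sum_{\gamma<\alpha}x_\gamma=-\sum_{\gamma\ge\alpha}x_\gamma$, we get $\|Q_\alpha x\|\le\|x|_\alpha\|+\sum_{\gamma\ge\alpha}|x_\gamma|=\|x\|$. Clearly $Q_\alpha$ maps $Y$ into $Y\cap\ell_1(\alpha)$ and is the identity there, and for $\alpha\le\beta$ a direct computation gives $Q_\alpha Q_\beta=Q_\alpha=Q_\beta Q_\alpha$. If $y\in Y\cap\ell_1(\mu)$ with $\mu$ a limit, then $Q_\beta y\to y$ as $\beta\uparrow\mu$. So, with $Q_\omega=0$ and $Q_{\omega_1}=\mathrm{Id}$, this is a PRI on $\ker f$, although $f\notin S$.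

*Second failure.* Let $X=C[0,\omega_1]\oplus_\infty\mathbb K$ with the PRI $P_\alpha\oplus\mathrm{Id}$ for $\alpha>\omega$ (and $0$ for $\alpha=\omega$), and $f(x,a)=x(\omega_1)-a$. Then $f(P_\alpha x,a)=x(\alpha)-a$, so $f\notin S$ (test $x=1_{[0,\alpha]}$, $a=0$). But $\ker f=\{(x,x(\omega_1))\}$ is isometric to $C[0,\omega_1]$, which has a PRI.

These suggest what is needed. Against $\ell_1(\omega_1)$ one needs a subspace of a different kind; Section 4 constructs one, so that a space with (H) contains no copy of $\ell_1(\omega_1)$. Section 5 shows what the absence of $\ell_1(\omega_1)$ gives: the norm is differentiable at enough points. Section 6 uses this to extract from a PRI on a hyperplane $\ker T$, $T\notin S$, a vector $e$ with $T(e)=1$ and $\|w-T(w)e\|\le\|w\|$ on a large separable piece. In the second failure such a vector exists ($e=(0,-1)$), so this is no contradiction for one $T$. The way past this point, in Section 7, is that the condition $T\notin S$ concerns only the tail of $T$: on a given finite-dimensional subspace we may prescribe $T$ as we like. Prescribing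 all possible functionals on a 3-dimensional $E$ makes every plane in $E$ the range of a norm-one projection, and this forces the norm to be Euclidean. A Hilbert space has no $f\notin S$ at all.

## 4. A subspace of $\ell_1(\omega_1)$ with no PRI in any equivalent norm

A copy of $\ell_1(\omega_1)$ in $X$ carries an unknown equivalent norm, so we need a subspace $Y\subset\ell_1(\omega_1)$ that is not isomorphic to *any* space with a PRI. We take $Y$ to be the kernel of a quotient map from $\ell_1(\omega_1)$ onto a subspace $Z$ of $\ell_\infty$ with $Z/c_0\cong c_0(\omega_1)$. Uncountably many unit vectors of $c_0(\omega_1)$ cannot be lifted to $Z$ by a bounded operator on their closed span, because $\ell_\infty$ has only countably many coordinates. A PRI on $Y$ would produce such a lifting. The lifting itself comes from the following lemma.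

**Lemma 7.** Let $W$ be a Banach space, $\hat V\subset W$ a subspace isomorphic to $\ell_1$ via $i:\ell_1\to\hat V$, and $\pi:W\to c_0(\Gamma')$ a bounded surjection with kernel $\hat V$. Then there are $\Gamma_1\subset\Gamma'$ with countable complement and a bounded $J:c_0(\Gamma_1)\to W$ such that $\pi J$ is the inclusion $c_0(\Gamma_1)\to c_0(\Gamma')$.

*Proof.* We look for a projection onto $\hat V$ defined on the preimage of $c_0(\Gamma_1)$. Since $\ell_1=c_0^*$, it suffices to extend the functionals coming from $c_0$ in a linear way, and this will be possible modulo countably many coordinates.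

**Step 1: a separable stock of extensions.** For each finitely supported $\xi$ with rational (complex-rational) entries, the functional $v\mapsto\sum_n\xi_n(i^{-1}v)_n$ on $\hat V$ has norm $\le\|i^{-1}\|\|\xi\|_\infty$. Extend it with the same norm to $\eta_\xi\in W^*$. Let $U_0$ be the closed span of all $\eta_\xi$, a separable space. Restricting $\eta\in U_0$ to $\hat V$ and reading the result through $i$ as an element of $\ell_1^*=\ell_\infty$ gives a bounded map $\rho$ with $\rho\eta_\xi=\xi$. Its values lie in the closed space $c_0$, so $\rho:U_0\to c_0$. The $\rho$-image of the ball of radius $\|i^{-1}\|$ of $U_0$ contains all the above $\xi$ with $\|\xi\|_\infty\le1$, so it is dense in $B_{c_0}$. Let $\|\xi\|_\infty\le1$. Choose successively $\eta^0,\eta^1,\dots\in U_0$ with $\|\eta^k\|\le2^{-k}\|i^{-1}\|$ and $\|\xi-\rho(\eta^0+\dots+\eta^k)\|\le2^{-k-1}$. Summing and scaling, for every $\xi\in c_0$ there is $\eta\in U_0$ with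
$$\rho\eta=\xi,\qquad\|\eta\|\le2\|i^{-1}\|\|\xi\|.$$

**Step 2: discard the coordinates where extensions are ambiguous.** By the open mapping theorem $\pi$ induces an isomorphism $W/\hat V\cong c_0(\Gamma')$, so $\hat V^\perp=\{\mu\circ\pi:\mu\in\ell_1(\Gamma')\}$ and $\mu\mapsto\mu\circ\pi$ is an isomorphism. As $U_0\cap\hat V^\perp$ is separable, there is a countable $\Gamma_0\subset\Gamma'$ such that each of its elements is $\mu\circ\pi$ with $\mu\in\ell_1(\Gamma_0)$. Let $\Gamma_1=\Gamma'\setminus\Gamma_0$ and $W_1=\pi^{-1}(c_0(\Gamma_1))\supset\hat V$.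

**Step 3: the projection and the lifting.** For $w\in W_1$ and $\xi\in c_0$ put $(Rw)(\xi)=\eta(w)$, where $\eta\in U_0$ is any element with $\rho\eta=\xi$. Two choices differ by an element $\mu\circ\pi$ of $U_0\cap\hat V^\perp$ with $\mu\in\ell_1(\Gamma_0)$, which vanishes at $w$ because $\pi w\in c_0(\Gamma_1)$. So $Rw$ is well defined, it is linear in $\xi$ and in $w$, and $|(Rw)(\xi)|\le2\|i^{-1}\|\|\xi\|\|w\|$. Thus $R:W_1\to c_0^*=\ell_1$ is bounded. For $v\in\hat V$, $\rho\eta=\xi$ means $\eta(v)=\sum\xi_n(i^{-1}v)_n$, so $Rv=i^{-1}v$. Hence $iR$ is a bounded projection of $W_1$ onto $\hat V=\ker\pi$. On $\ker iR$ the map $\pi$ is injective, and it is onto $c_0(\Gamma_1)$ since $\pi w=\pi(w-iRw)$. Let $J$ be the inverse of $\pi|_{\ker iR}$, which is bounded by the open mapping theorem. $\square$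

**Proposition 8.** If $X$ has (H), then $X$ has no subspace isomorphic to $\ell_1(\omega_1)$.

*Proof.*

**Step 1: the space $Z$.** Let $(N_\gamma)_{\gamma<\omega_1}$ be infinite subsets of $\mathbb N$ with pairwise finite intersections. (They exist: identify $\mathbb N$ with the nodes of the infinite binary tree and take $\omega_1$ branches.) For $\beta\le\omega_1$ let $Z_\beta\subset\ell_\infty$ be the closed span of $c_0\cup\{1_{N_\gamma}:\gamma<\beta\}$, and $Z=Z_{\omega_1}$. Given finitely many indices $\gamma_i$, outside a finite set every $n$ is in at most one $N_{\gamma_i}$, so the norm of $\sum a_i1_{N_{\gamma_i}}$ in $\ell_\infty/c_0$ is $\max|a_i|$. Hence $Z/c_0\cong c_0(\omega_1)$, with $Z_\beta/c_0$ corresponding to $c_0(\beta)$, and $Z/Z_\beta\cong c_0(\omega_1\setminus\beta)$.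

**Step 2: a quotient map from $\ell_1(\omega_1)$ adapted to all $Z_\beta$.** Let $D$ be the set of all elements of $B_Z$ that are finite rational (complex-rational) combinations of the $1_{\{n\}}$ and $1_{N_\gamma}$. The class in $c_0(\omega_1)$ determines the coefficients at the $1_{N_\gamma}$, so for $\beta<\omega_1$ the set $D\cap Z_\beta$ consists of the combinations in $D$ that use only $\gamma<\beta$. It is countable, and it is dense in $B_{Z_\beta}$ (approximate $(1-\varepsilon)z$ within $\varepsilon$ by a rational combination). The set $D$ has cardinality $\omega_1$ and contains $0$. So there is $T:\ell_1(\omega_1)\to Z$ with $\|T\|\le1$, $\{Te_\gamma:\gamma<\omega_1\}=D$, and $Te_\gamma=0$ for uncountably many $\gamma$.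

Let $\beta<\omega_1$, $A\subset\omega_1$ and $\{Te_\gamma:\gamma\in A\}\supset D\cap Z_\beta$. Then
$$\forall z\in Z_\beta\ \ \exists w\in\ell_1(A):\quad Tw=z,\quad\|w\|\le2\|z\|.\tag{1}$$
Indeed, for $z\in B_{Z_\beta}$ choose $d_0\in D\cap Z_\beta$ with $\|z-d_0\|\le\frac12$, then $d_1$ with $\|2(z-d_0)-d_1\|\le\frac12$, and so on. This gives $z=\sum_{j\ge0}2^{-j}d_j$. If $d_j=Te_{\gamma_j}$ with $\gamma_j\in A$, then $w=\sum2^{-j}e_{\gamma_j}$ works. The general case follows by scaling. As each element of $Z$ lies in some $Z_\beta$ with $\beta<\omega_1$, $T$ is onto $Z$.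

Let $Y=\ker T$. Uncountably many $e_\gamma$ lie in $Y$, so $\operatorname{dens}Y=\omega_1$. Suppose $L:\ell_1(\omega_1)\to X$ is an isomorphic embedding. By (H), $L(Y)$ admits a PRI. Conjugating by $L$ we get projections $Q_\alpha$ on $Y$ $(\omega<\alpha<\omega_1)$ with $\|Q_\alpha\|\le K$ for some constant $K$ such that $(Q_\alpha Y)$ is a filtration of $Y$. We derive a contradiction.

**Step 3: closing off, to make one $Q_\alpha$ match one coordinate set $A$ and one $Z_\beta$.** Every separable subset of $\ell_1(\omega_1)$ lies in $\ell_1(A)$ for a countable $A$, and every separable subset of $Y$ lies in some $Q_\alpha Y$. So we can choose inductively increasing infinite countable $A_k\subset\omega_1$ and strictly increasing $\alpha_k,\beta_k<\omega_1$ with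
$$\{Te_\gamma:\gamma\in A_k\}\subset Z_{\beta_k},\qquad D\cap Z_{\beta_k}\subset\{Te_\gamma:\gamma\in A_{k+1}\},$$
$$Q_{\alpha_k}Y\subset\ell_1(A_{k+1}),\qquad Y\cap\ell_1(A_{k+1})\subset Q_{\alpha_{k+1}}Y.$$
(Given $A_k$, choose $\beta_k$ and $\alpha_k$; given these, choose $A_{k+1}$.) Let $A=\bigcup A_k$, $\alpha=\sup\alpha_k$, $\beta=\sup\beta_k$, $V=\ell_1(A)$ and $Q=Q_\alpha$. An element of $D\cap Z_\beta$ uses finitely many $\gamma<\beta$, so $D\cap Z_\beta=\bigcup_kD\cap Z_{\beta_k}\subset\{Te_\gamma:\gamma\in A\}\subset Z_\beta$. So (1) holds for $(A,\beta)$, and $TV=Z_\beta$.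

**Step 4: $QY=Y\cap V$.** This says that $Q$ sees exactly the part of $Y$ supported on $A$. The inclusion $\subset$ holds since $QY=\overline{\bigcup_kQ_{\alpha_k}Y}$. For $\supset$, let $y\in Y\cap V$, and let $y_k=y1_{A_k}$, so $y_k\to y$. Then $Ty_k\in Z_{\beta_k}$ and $Ty_k\to Ty=0$. By (1) for $(A_{k+1},\beta_k)$ there are $w_k\in\ell_1(A_{k+1})$ with $Tw_k=Ty_k$ and $\|w_k\|\le2\|Ty_k\|\to0$. So $y_k-w_k\in Y\cap\ell_1(A_{k+1})\subset Q_{\alpha_{k+1}}Y\subset QY$, and these vectors converge to $y$.

**Step 5: $V$ survives in the quotient by $\ker Q$.** Let $W=\ell_1(\omega_1)/\ker Q$, where $\ker Q\subset Y$. We claim that $\operatorname{dist}(v,\ker Q)\ge\|v\|/(3K+2)$ for $v\in V$. Let $v\ne0$, $k\in\ker Q$ and $\|v-k\|\le\varepsilon\|v\|$. Since $Tk=0$, $\|Tv\|=\|T(v-k)\|\le\varepsilon\|v\|$. By (1) pick $v'\in V$ with $Tv'=Tv$ and $\|v'\|\le2\varepsilon\|v\|$. Then $v-v'\in Y\cap V=QY$ and $v-v'-k\in Y$, so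
$$\|v-v'\|=\|Q(v-v'-k)\|\le K(\|v-k\|+\|v'\|)\le3K\varepsilon\|v\|.$$
Hence $\|v\|\le\|v'\|+\|v-v'\|\le(3K+2)\varepsilon\|v\|$, that is, $\varepsilon\ge1/(3K+2)$. So the image $\hat V$ of $V$ in $W$ is closed and isomorphic to $V\cong\ell_1$, and $V+\ker Q$ is closed.

**Step 6: lift and contradict.** $T$ induces $\bar T:W\to Z$. Let $q:Z\to Z/Z_\beta\cong c_0(\Gamma')$ with $\Gamma'=\omega_1\setminus\beta$, and $\pi=q\bar T$, which is onto. The kernel of $qT$ is
$$T^{-1}(Z_\beta)=T^{-1}(TV)=V+Y=V+QY+\ker Q=V+\ker Q,$$
because $QY\subset V$. So $\ker\pi=\hat V$. Lemma 7 gives $\Gamma_1\subset\Gamma'$ with countable complement, hence uncountable, and a bounded $J:c_0(\Gamma_1)\to W$ with $q\bar TJ$ equal to the inclusion. In particular $\bar TJ:c_0(\Gamma_1)\to Z\subset\ell_\infty$ is injective. But each of its countably many coordinate functionals is in $c_0(\Gamma_1)^*=\ell_1(\Gamma_1)$ and has countable support. So some $\gamma\in\Gamma_1$ lies outside all these supports, and $\bar TJe_\gamma=0$, a contradiction. $\square$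

## 5. Differentiability of the norm along a filtration

For $y\in X$ let $D_X(y)=\{h\in B_{X^*}:h(y)=\|y\|\}$, a nonempty convex $w^*$-compact set, and for $z\in X$ let $K_y(z)=\{h(z):h\in D_X(y)\}$, a compact convex subset of $\mathbb K$. When $K_y(z)$ is a singleton, all norming functionals of $y$ agree at $z$. For example, in real $\ell_\infty^2$ with $z=(1,0)$: for $y=(1,1)$ the set $D(y)$ is $\{(s,1-s):0\le s\le1\}$ and $K_y(z)=[0,1]$, while for $y=(1,\frac12)$ the set $D(y)$ is $\{(1,0)\}$ and $K_y(z)=\{1\}$.

**Lemma 9.** (a) If $y_k\to y$ and $h_k\in D_X(y_k)$, then all $w^*$-cluster points of $(h_k)$ lie in $D_X(y)$. (b) If $D_X(y)\subset U$ with $U$ $w^*$-open, then $D_X(y')\subset U$ for all $y'$ close to $y$. (c) For fixed $z$ and $c$, the set $\{y:\operatorname{diam}K_y(z)\ge c\}$ is closed.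

*Proof.* (a) $|h_k(y)-\|y\||\le|h_k(y-y_k)|+|\|y_k\|-\|y\||\le2\|y-y_k\|$, so a cluster point $h\in B_{X^*}$ has $h(y)=\|y\|$. (b) Otherwise there are $y_k\to y$ and $h_k\in D_X(y_k)\setminus U$. A cluster point lies in $D_X(y)\setminus U$ by (a), a contradiction. (c) If $y_k\to y$ and $h_k,h_k'\in D_X(y_k)$ satisfy $|h_k(z)-h'_k(z)|\ge c$, then a cluster point $(h,h')$ of the pairs lies in $D_X(y)\times D_X(y)$ and satisfies $|h(z)-h'(z)|\ge c$. $\square$

In $\ell_1(\omega_1)$ with filtration $(\ell_1(\alpha))$ things are as bad as possible: for $y\in\ell_1(\alpha)$ and $z=e_\alpha$, the value at coordinate $\alpha$ of $h\in D(y)$ is unrestricted, so $K_y(e_\alpha)=B_{\mathbb K}$ for every $y\in\ell_1(\alpha)$. The next lemma says that a copy of $\ell_1(\omega_1)$ is the only obstruction.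

**Lemma 10.** Let $X$ be a Banach space of density $\omega_1$ with no subspace isomorphic to $\ell_1(\omega_1)$, and let $(X_\alpha)$ be a filtration of $X$. Then for all $\alpha$ in some club and for every $z\in X$, the set $\{y\in X_\alpha:K_y(z)\text{ is a singleton}\}$ is dense in $X_\alpha$.

*Proof.* If the lemma fails, the norm has a kink in some direction $z_\alpha$ at all points of an open subset of $X_\alpha$, for stationarily many $\alpha$. At a kink, a small push in the direction $z_\alpha$ selects which value the norming functionals take at $z_\alpha$. If all kinks occur in the same ball, the selections can be made one after another and independently, and independent values give $\ell_1$.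

**Step 1: kinks on open sets.** Suppose the lemma fails. Then the set $B$ of limit ordinals $\alpha$ (above the starting index) for which some $z_\alpha\in X$ violates the conclusion is stationary, and we may scale so that $z_\alpha\in B_X$. Fix $\alpha\in B$. The sets $\{y\in X_\alpha:\operatorname{diam}K_y(z_\alpha)<1/n\}$ are open in $X_\alpha$ by Lemma 9(c), and their intersection is not dense. By Baire's theorem one of them is not dense, so there are $n$ and a nonempty open $O\subset X_\alpha$ with $\operatorname{diam}K_y(z_\alpha)\ge1/n$ for all $y\in O$.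

**Step 2: two exposed points far apart.** These are the values that can be selected by a push. Let $K\subset\mathbb K$ be compact convex with diameter $d_K>0$. Let $p$ be a point of $K$ farthest from some $k_0\in K$, and $p'$ a point of $K$ farthest from $p$. Then $|p-p'|\ge d_K/2$. Moreover, $\theta=\overline{(p-k_0)}/|p-k_0|$ satisfies $\operatorname{Re}(\theta k)<\operatorname{Re}(\theta p)$ for all $k\in K\setminus\{p\}$: indeed $\operatorname{Re}\theta(k-k_0)\le|k-k_0|\le|p-k_0|$, and equality throughout forces $k=p$. We say that $\theta$ exposes $p$. In the same way some unimodular $\theta'\in\mathbb K$ exposes $p'$, with $p$ in the role of $k_0$.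

**Step 3: freeze the data.** For $y\in O$ choose such points $p_y,p_y'\in K_y(z_\alpha)\subset B_{\mathbb K}$, so $|p_y-p_y'|\ge\frac1{2n}$. For each $n$ fix a finite partition $\mathcal Q_n$ of $B_{\mathbb K}$ into nonempty cells of diameter $<\eta:=\frac1{16n}$. Then $O$ is the finite union of the sets $O_{Q,Q'}=\{y\in O:p_y\in Q,\ p_y'\in Q'\}$, so one of them is dense in a nonempty open subset of $O$. Fix countable dense sets $E_\beta\subset X_\beta$. As $\alpha$ is a limit, $\bigcup_{\beta<\alpha}E_\beta$ is dense in $X_\alpha$. So there are $\beta(\alpha)<\alpha$, $y_0\in E_{\beta(\alpha)}$, a rational $r>0$, $n$, and $Q,Q'\in\mathcal Q_n$ such that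
$$O_{Q,Q'}\ \text{is dense in}\ \{y\in X_\alpha:\|y-y_0\|<r\}\subset O.\tag{2}$$
By Fodor's lemma $\beta(\alpha)$ is constant on a stationary set, and then there are only countably many possibilities for $(y_0,r,n,Q,Q')$. So this tuple is the same for all $\alpha$ in a stationary set $B'$, and $y_0\in X_\alpha$ for $\alpha\in B'$. Since $B'$ is unbounded and countable sets lie in some $X_\beta$, we can choose recursively strictly increasing $\alpha_\xi\in B'$ $(\xi<\omega_1)$ with $z_{\alpha_\zeta}\in X_{\alpha_\xi}$ for $\zeta<\xi$. Write $z_\xi=z_{\alpha_\xi}$. Fix $p_+\in Q$, $p_-\in Q'$ and $d=p_+-p_-$. Comparing with $p_y,p_y'$ for some $y\in O_{Q,Q'}$ gives $|d|\ge\frac1{2n}-\frac2{16n}=\frac3{8n}$.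

**Step 4: independent choice of values.** We claim that for $\xi_1<\dots<\xi_m$ and signs $\varepsilon_i=\pm1$ (with $p_{\pm1}=p_\pm$) there is $h\in B_{X^*}$ with $|h(z_{\xi_i})-p_{\varepsilon_i}|<\eta$ for all $i$.

Let $U_i=\{h:|h(z_{\xi_i})-p_{\varepsilon_i}|<\eta\}$, a $w^*$-open set. Beginning with the given $y_0$, we construct $y_i$ $(0\le i\le m)$ with $\|y_i-y_0\|<r$, $D_X(y_i)\subset U_1\cap\dots\cap U_i$, and $y_i\in X_{\alpha_{\xi_{i+1}}}$ for $i<m$. Let $y_{i-1}\in X_{\alpha_{\xi_i}}$ be given. By (2) and Lemma 9(b) there is $y'\in X_{\alpha_{\xi_i}}$ near $y_{i-1}$, with $\|y'-y_0\|<r$ and $D_X(y')\subset U_1\cap\dots\cap U_{i-1}$, in the set $O_{Q,Q'}$ that belongs to $\alpha=\alpha_{\xi_i}$. Write $z=z_{\xi_i}$. Let $p^*=p_{y'}$ if $\varepsilon_i=1$ and $p^*=p'_{y'}$ if $\varepsilon_i=-1$, let $\theta$ expose $p^*$ in $K_{y'}(z)$, and let $h^0\in D_X(y')$ satisfy $h^0(z)=p^*$. Put $y_i=y'+t\theta z$ with small $t>0$. Then $y_i\in X_{\alpha_{\xi_{i+1}}}$ if $i<m$, and for small $t$ we have $\|y_i-y_0\|<r$ and $D_X(y_i)\subset U_1\cap\dots\cap U_{i-1}$ by Lemma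 9(b).

Also $D_X(y_i)\subset U_i$ for small $t$. Otherwise there are $t_k\downarrow0$ and $h_k\in D_X(y'+t_k\theta z)\setminus U_i$. From
$$\operatorname{Re}h_k(y'+t_k\theta z)=\|y'+t_k\theta z\|\ge\operatorname{Re}h^0(y'+t_k\theta z)=\|y'\|+t_k\operatorname{Re}(\theta p^*)$$
and $\operatorname{Re}h_k(y')\le\|y'\|$ we get $\operatorname{Re}\theta h_k(z)\ge\operatorname{Re}\theta p^*$. A $w^*$-cluster point $h$ of $(h_k)$ is in $D_X(y')$ by Lemma 9(a), so $h(z)\in K_{y'}(z)$ and $\operatorname{Re}\theta h(z)\ge\operatorname{Re}\theta p^*$. Since $\theta$ exposes $p^*$, $h(z)=p^*$. But $|h(z)-p_{\varepsilon_i}|\ge\eta$, because $h_k\notin U_i$, while $p^*$ and $p_{\varepsilon_i}$ lie in one cell, of diameter $<\eta$. This contradiction completes the construction. Any $h\in D_X(y_m)$ proves the claim.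

**Step 5: the $\ell_1$ estimate.** Let $a_1,\dots,a_m\in\mathbb K$. There are signs with $|\sum\varepsilon_ia_i|\ge\frac12\sum|a_i|$: one of $\sum|\operatorname{Re}a_i|$, $\sum|\operatorname{Im}a_i|$ is at least $\frac12\sum|a_i|$, and we take for $\varepsilon_i$ the signs of the corresponding parts. Let $h,h'$ be given by Step 4 for $(\varepsilon_i)$ and $(-\varepsilon_i)$. Then $(h-h')(z_{\xi_i})=\varepsilon_id+r_i$ with $|r_i|<2\eta$. As $\|h-h'\|\le2$,
$$\Big\|\sum a_iz_{\xi_i}\Big\|\ge\tfrac12\Big(\tfrac{|d|}2-2\eta\Big)\sum|a_i|\ge\tfrac12\Big(\tfrac3{16n}-\tfrac1{8n}\Big)\sum|a_i|=\tfrac1{32n}\sum|a_i|.$$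
Since $\|z_\xi\|\le1$, the closed span of $(z_\xi)_{\xi<\omega_1}$ is isomorphic to $\ell_1(\omega_1)$, a contradiction. $\square$

## 6. What a PRI on a hyperplane $\ker T$ gives when $T\notin S_W$

Now we compare two projections of $Y=\ker T$: one from its own PRI, the other from the resolution of the ambient space. At a point $y$ fixed by both, composing a norming functional with either gives a norming functional. Differentiability then forces the two to agree in a new direction.

**Proposition 11.** Let $W$ be a subspace of a space with (H), $(R_\alpha)$ a resolution on $W$, $W_\alpha=R_\alpha W$, and $T\in W^*\setminus S_W$. Then for all $\alpha$ in an unbounded subset of $\omega_1$ there is $e\in W_\alpha$ with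
$$T(e)=1,\qquad\|w-T(w)e\|\le\|w\|\quad(w\in W_\alpha).\tag{3}$$

*Proof.*

**Step 1: match the two resolutions on a club.** $W$ is non-separable: otherwise $W=W_\alpha$ for some $\alpha$, so $R_\alpha=\mathrm{Id}$ and $S_W=W^*$. As $W$ is a union of $\omega_1$ separable spaces, $\operatorname{dens}W=\omega_1$. Since $0\in S_W$, $T\ne0$, so $Y=\ker T$ is a hyperplane and also has density $\omega_1$. By (H), $Y$ has a PRI. Let $(Q_\alpha)_{\omega<\alpha<\omega_1}$ be the corresponding resolution (Lemma 5). Fix $\alpha_1$ and $v\in W_{\alpha_1}$ with $T(v)=1$. For $\alpha\ge\alpha_1$ put $Y_\alpha=Y\cap W_\alpha$. This is a filtration of $Y$; only continuity at limits needs an argument. If $y\in Y\cap W_\mu$ with $\mu>\alpha_1$ a limit, and $w_k\to y$ with $w_k\in\bigcup_{\beta<\mu}W_\beta$, then $T(w_k)\to T(y)=0$, so the vectors $w_k-T(w_k)v\in\bigcup_{\alpha_1\le\beta<\mu}Y_\beta$ converge to $y$. By Lemma 4, $Q_\alpha Y=Y_\alpha$ on a club. Moreover, $Y$ is a subspace of a space with (H), so by Proposition 8 it contains no copy of $\ell_1(\omega_1)$, and Lemma 10 applies to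 $Y$ and $(Y_\alpha)$. Fix any $\alpha\ge\alpha_1$ in the intersection of the two clubs.

**Step 2: a direction seen differently by the two projections.** Since $T\ne TR_\alpha$, there is $w_0$ with $T(w_0-R_\alpha w_0)\neq0$, so a multiple $x$ of $w_0-R_\alpha w_0$ satisfies $x\in\ker R_\alpha$ and $T(x)=-1$. Put
$$z=x+v\in Y,\qquad q=Q_\alpha z\in Y_\alpha,\qquad e=v-q\in W_\alpha .$$
Then $T(e)=1$.

**Step 3: norming functionals vanish at $e$.** Let $y\in Y_\alpha$ be such that all elements of $D_Y(y)$ agree at $z$. Such $y$ are dense in $Y_\alpha$ by the choice of $\alpha$. Take $h\in D_W(y)$. As $Q_\alpha y=y=R_\alpha y$ and the projections have norm $\le1$, both $h|_Y\circ Q_\alpha$ and $(h\circ R_\alpha)|_Y$ belong to $D_Y(y)$. Comparing their values at $z$ gives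
$$h(q)=h(R_\alpha x+R_\alpha v)=h(v),$$
that is, $h(e)=0$. Hence $\|y+\lambda e\|\ge|h(y+\lambda e)|=\|y\|$ for all scalars $\lambda$. By density this holds for all $y\in Y_\alpha$. For $w\in W_\alpha$ apply it to $y=w-T(w)e\in Y_\alpha$ and $\lambda=T(w)$. This is (3). $\square$

The exclusion of $\ell_1(\omega_1)$ is really used here. For $W=\ell_1(\omega_1)$ and $T=\mathbf 1$ the hyperplane has a PRI (Section 3), but (3) fails for every infinite $\alpha<\omega_1$: applied to $w=e_\gamma$ it says $|1-e(\gamma)|+\|e\|-|e(\gamma)|\le1$, and $\|e\|\ge|T(e)|=1$, so $|1-e(\gamma)|\le|e(\gamma)|$, that is, $\operatorname{Re}e(\gamma)\ge\frac12$, for all $\gamma<\alpha$. This is impossible in $\ell_1(\alpha)$.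

## 7. Density $\omega_1$: every plane in every 3-dimensional subspace is 1-complemented

The one external theorem of substance is due to Kakutani in the real case (Japan. J. Math. 16 (1939)) and to Bohnenblust in the complex case (Portugal. Math. 3 (1942)).

**Theorem 12 (Kakutani, Bohnenblust).** Let $E$ be a 3-dimensional normed space over $\mathbb K\in\{\mathbb R,\mathbb C\}$ such that every 2-dimensional $\mathbb K$-linear subspace of $E$ is the range of a $\mathbb K$-linear projection of $E$ of norm one. Then the norm of $E$ is induced by an inner product.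

To see the hypothesis fail in a concrete space, take $E=\ell_\infty^3$ and the plane $H=\{x_1+x_2+x_3=0\}$. If $P$ were a norm-one projection onto $H$, the average of $gPg^{-1}$ over the six coordinate permutations $g$ would be a projection onto $H$ of norm $\le1$ commuting with permutations. Its kernel is then a permutation-invariant line outside $H$. Permutations preserve the coordinate sum, which is nonzero on that line off $0$, so they fix the line pointwise and it is spanned by $(1,1,1)$. So the average is $x\mapsto x-\frac13(x_1+x_2+x_3)(1,1,1)$, whose norm is $\frac23+\frac13+\frac13=\frac43$, a contradiction.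

**Proposition 13.** Let $X$ have (H) and density $\omega_1$, and let $(P_\alpha)$ be a PRI on $X$. Then every $f\in X^*$ satisfies $f=fP_\alpha$ for some $\alpha<\omega_1$, and $X$ has a countably supporting set.

*Proof.* Let $X_\alpha=P_\alpha X$ and let $S=S_X$ with respect to $(P_\alpha)_{\omega<\alpha<\omega_1}$. Suppose $f\in X^*\setminus S$; in particular $f\ne0$. Let $E\subset X$ be any 3-dimensional subspace and $0\ne t\in E^*$.

**Step 1: a functional that is $t$ on $E$ and has the bad tail of $f$.** Choose $\alpha_0\in(\omega,\omega_1)$ with $E\subset X_{\alpha_0}$. Put $Z=\ker P_{\alpha_0}$ and $W=E\oplus Z$, a closed subspace of $X$ since $E$ is finite-dimensional. Let $P=P_{\alpha_0}|_W$, a projection of $W$ onto $E$ with kernel $Z$ and $\|P\|\le1$. For $\alpha_0\le\alpha<\omega_1$ the operators $R_\alpha=P_\alpha|_W$ fix $E$ pointwise and map $Z$ into $Z$, because $P_{\alpha_0}P_\alpha=P_{\alpha_0}$. So they map $W$ into $W$. They form a resolution on $W$: $W_\alpha:=R_\alpha W=W\cap X_\alpha$ is separable, $\bigcup W_\alpha=W$, and for limit $\mu>\alpha_0$ we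 have $R_\beta w\to R_\mu w$ as $\beta\uparrow\mu$ by Lemma 5, which gives continuity of the filtration. Put
$$T(w)=t(Pw)+s\,f(w-Pw),\qquad s=\frac{\|t\|}{8\|f\|}.$$
Then $T\notin S_W$. Indeed, if $T=TR_\alpha$, then, since $P$ vanishes on $Z$ and $R_\alpha Z\subset Z$, we get $f(z)=f(P_\alpha z)$ for $z\in Z$. For $x\in X$ the vector $z=(I-P_\alpha)x$ lies in $Z$, since $P_{\alpha_0}(I-P_\alpha)=0$, and $P_\alpha z=0$. So $f((I-P_\alpha)x)=0$ for all $x\in X$, that is, $f\in S$, a contradiction.

**Step 2: the vector $e$ lies mostly over $E$.** By Proposition 11 there are $\alpha\ge\alpha_0$ and $e\in W_\alpha$ with $T(e)=1$ and $\|w-T(w)e\|\le\|w\|$ on $W_\alpha\supset E$. On $E$ we have $T=t$. Taking $w\in E$ with $\|w\|=1$ and $|t(w)|=\|t\|$ gives $\|t\|\|e\|=\|T(w)e\|\le\|w\|+\|w-T(w)e\|\le2$. Let $\tau=t(Pe)$. The small factor $s$ was chosen so that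
$$|1-\tau|=|T(e)-t(Pe)|=s|f(e-Pe)|\le s\|f\|\cdot2\|e\|\le\frac{4s\|f\|}{\|t\|}=\frac12 .$$

**Step 3: a norm-one projection of $E$ onto $\ker t$.** We compress to $E$ and iterate. Define $M:E\to E$ by $Mw=P(w-T(w)e)=w-t(w)Pe$. Then $\|M\|\le1$, $M$ is the identity on $\ker t$, and $M(Pe)=(1-\tau)Pe$. Since $t(Pe)=\tau\ne0$, $E=\ker t\oplus\mathbb K\,Pe$. As $|1-\tau|<1$, the powers $M^k$ converge to the projection of $E$ onto $\ker t$ along $Pe$, which therefore has norm $\le1$, and so exactly one.

**Step 4: $X$ is a Hilbert space, which excludes $f$.** Every 2-dimensional subspace of $E$ is $\ker t$ for some $t\ne0$, and $t$ was arbitrary. By Theorem 12, $E$ is an inner product space. Any two vectors of $X$ lie in some 3-dimensional $E$, so $X$ satisfies the parallelogram law and is a Hilbert space by the Jordan–von Neumann theorem. The norm-one projections $P_\alpha$ are then orthogonal: for $u\in P_\alpha X$ and $k\in\ker P_\alpha$ we have $\|u\|=\|P_\alpha(u+\lambda k)\|\le\|u+\lambda k\|$ for all scalars $\lambda$, so $u\perp k$. Write $f=\langle\cdot,x\rangle$ and choose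 $\alpha\in(\omega,\omega_1)$ with $x\in X_\alpha$. Then $fP_\alpha=\langle\cdot,P_\alpha x\rangle=f$, contradicting $f\notin S$.

Hence $S=X^*$, and Lemma 6(b) gives the countably supporting set. $\square$

## 8. Arbitrary density by gluing along a PRI

*Proof of Theorem 1.* Let $X$ have (H). We show by induction on infinite cardinals $\kappa$ that *every subspace $W$ of $X$ with $\operatorname{dens}W\le\kappa$ has a countably supporting set*. If $W$ is separable, take a countable dense set. If $\operatorname{dens}W=\omega_1$, then $W$ has (H) and a PRI, and Proposition 13 applies. Let $\kappa>\omega_1$ and $\operatorname{dens}W=\kappa$, and assume the statement for smaller cardinals.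

**Step 1: glue the sets of the pieces.** Let $(P_\alpha)_{\omega\le\alpha\le\kappa}$ be a PRI on $W$. For $\omega\le\alpha<\kappa$ the subspace $(P_{\alpha+1}-P_\alpha)W$ has density $\le\operatorname{card}(\alpha+1)<\kappa$, so it has a countably supporting set $\Gamma_\alpha$. Put $\Gamma=\bigcup_{\omega\le\alpha<\kappa}\Gamma_\alpha$, which is linearly dense in $W$ by Lemma 6(a). It remains to show that each $f\in W^*$ is nonzero at only countably many points of $\Gamma$.

**Step 2: localize a failure in a subspace of density at most $\omega_1$.** Suppose $f\in W^*$ is nonzero at uncountably many points of $\Gamma$. Each $\Gamma_\alpha$ contributes only countably many, so uncountably many $\alpha$ contribute. Hence there are strictly increasing $\alpha_\xi$ $(\xi<\omega_1)$ and multiples $x_\xi$ of elements of $\Gamma_{\alpha_\xi}$ with $f(x_\xi)=1$. Let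
$$V=\overline{\operatorname{span}}\{x_\xi:\xi<\omega_1\},\qquad V_\eta=\overline{\operatorname{span}}\{x_\xi:\xi<\eta\},\qquad R_\eta=P_{\alpha_\eta}|_V .$$
Since $x_\xi\in(P_{\alpha_\xi+1}-P_{\alpha_\xi})W$, item 3 of the definition of a PRI gives $R_\eta x_\xi=x_\xi$ for $\xi<\eta$ (then $\alpha_\xi+1\le\alpha_\eta$) and $R_\eta x_\xi=0$ for $\xi\ge\eta$. So $R_\eta$ is a projection of $V$ onto $V_\eta$ with norm $\le1$. Also $V=\bigcup_{\eta<\omega_1}V_\eta$, since this union is closed. As $\operatorname{dens}V\le\omega_1<\kappa$, the induction hypothesis gives a countably supporting set $\Delta$ of $V$.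

**Step 3: close off to find $\eta$ with $g=gR_\eta$, where $g=f|_V$.** Put $g_\eta=gR_\eta$. Since countable subsets of $V$ lie in some $V_\eta$, we can choose $\eta_0<\eta_1<\cdots<\omega_1$ so that
$$\{\delta\in\Delta:g(\delta)\ne0\}\subset V_{\eta_0},\qquad\{\delta\in\Delta:g_{\eta_k}(\delta)\ne0\}\subset V_{\eta_{k+1}}\quad(k\ge0).$$
Let $\eta=\sup\eta_k$. Since $V_\eta=\overline{\bigcup_kV_{\eta_k}}$ and $R_{\eta_k}R_\eta=R_{\eta_k}$, Lemma 5(a) gives $R_{\eta_k}v\to R_\eta v$, so $g_{\eta_k}(v)\to g_\eta(v)$ for $v\in V$.

If $\delta\in\Delta\cap V_\eta$, then $R_\eta\delta=\delta$ and $g_\eta(\delta)=g(\delta)$. If $\delta\in\Delta\setminus V_\eta$, then $\delta\notin V_{\eta_{k+1}}$, so $g_{\eta_k}(\delta)=0$ for all $k$, and so $g_\eta(\delta)=0$. Also $g(\delta)=0$ because $\delta\notin V_{\eta_0}$. As $\Delta$ is linearly dense in $V$, $g_\eta=g$. But $g(x_\eta)=1$, while $g_\eta(x_\eta)=g(R_\eta x_\eta)=0$. This contradiction shows that $\Gamma$ is countably supporting, which completes the induction.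

Taking $W=X$, we see that $X$ has a countably supporting set, and by Lemma 2 it is WLD. $\blacksquare$
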